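# A 21-element involution monoid that is inherently nonfinitely based without the involution semilattice

How hard can it be to axiomatize the identities of a finite semigroup that carries an involution? Today's question concerns the strongest form of "impossible with finitely many axioms", and a conjecture saying exactly when it occurs. The conjecture is false. Most of the machinery is already visible when there is no involution at all, so we begin there, prove that case completely, and then ask what a star changes.

## 1. Plain semigroups: the six-element Brandt monoid

### 1.1 Finite bases and growth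

An algebra is *finitely based* (FB) if its identities follow from finitely many of them, and *nonfinitely based* (NFB) otherwise; the same words are used for varieties. A variety is *locally finite* if its finitely generated members are finite. Recall that the variety generated by a finite algebra is locally finite.

**Definition.** A finite algebra $A$ is *inherently nonfinitely based* (INFB) if every locally finite variety of the same signature containing $A$ is nonfinitely based.

For example, the two-element semilattice is not INFB. The variety of all semilattices contains it, has a finite basis (associativity, commutativity, $x^2\approx x$), and is locally finite, because a semilattice with $n$ generators has at most $2^n-1$ elements.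

INFB is proved by exhibiting infinite objects.

**Lemma 1.** Let $A$ be a finite algebra. Suppose that for every $k\ge1$ there is an infinite, finitely generated algebra $U_k$ of the same signature that satisfies every identity of $A$ in at most $k$ letters. Then $A$ is INFB.

**Proof.** Suppose a locally finite variety $\mathcal V$ contains $A$ and has a finite basis. Let $k\ge 1$ bound the number of letters in each basis identity. These identities hold in $A$, hence in $U_k$, so $U_k\in\mathcal V$. But $U_k$ is finitely generated and infinite, contradicting local finiteness. $\square$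

### 1.2 The monoid $B$

Let $B=\{1,e_{11},e_{14},e_{41},e_{44},0\}$, where $1$ is an identity, $0$ is a zero, and $e_{ij}e_{kl}=e_{il}$ if $j=k$, and $0$ otherwise. (The second index is called $4$ so that $B$ sits inside a larger monoid later.) In this section words are *plain*: nonempty words over letters, without stars. Write $\operatorname{con}(w)$ for the set of letters of $w$. A word is *linear* if no letter is repeated in it. We use three facts.

**(B1)** *If $B\models u\approx v$, then $\operatorname{con}(u)=\operatorname{con}(v)$.* Otherwise substitute $0$ for a letter occurring on one side only and $1$ for all others; we get $1=0$. Consequently, deleting a set of letters from both sides of an identity of $B$ (that is, substituting $1$ for them) gives again an identity of $B$, provided some letter of $u$ remains.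

**(B2)** *If $u$ is linear and $B\models u\approx v$ with $v$ plain, then $v=u$.* Delete all letters but $x$: we get $B\models x\approx x^n$. Since $e_{14}^n=0$ for $n\ge2$, we have $n=1$. So $v$ is linear with the same letters. If two letters $x,x'$ occurred in $v$ in the opposite order, then $B\models xx'\approx x'x$, but $e_{14}e_{41}=e_{11}\ne e_{44}=e_{41}e_{14}$.

**(B3)** *A product $e_{i_1j_1}e_{i_2j_2}\cdots e_{i_nj_n}$ in $B$ is nonzero iff $j_t=i_{t+1}$ for all $t<n$, and then it equals $e_{i_1j_n}$.* So a substitution of elements $e_{ij}$ is a two-state test: each letter has an entry state and an exit state, and the word survives iff each exit state is the next entry state.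

### 1.3 An infinite word with many redundant copies

Fix $k\ge1$, put $r=4k+2$ and $A=\{1,\dots,r\}^2$. Call $d$ the *row* of the letter $(d,h)\in A$. Define a substitution on $A^+$ by
$$\gamma(i,j)=(1,i)(2,j)(3,i)(4,j)\cdots(r-1,i)(r,j).$$
So $\gamma(a)=(1,h_1(a))\cdots(r,h_r(a))$, where $h_d(i,j)=i$ for $d$ odd and $h_d(i,j)=j$ for $d$ even. As $(1,1)$ is a prefix of $\gamma(1,1)$, each $\gamma^m(1,1)$ is a prefix of $\gamma^{m+1}(1,1)$. These words have length $r^m$ and converge to an infinite word $\omega$ with $\gamma(\omega)=\omega$. Thus $\omega$ is a concatenation of *blocks* $\gamma(a)$, where $a$ runs through the consecutive letters of $\omega$, and the rows in $\omega$ run cyclically $1,2,\dots,r,1,2,\dots$.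

For $k=1$ we have $r=6$, and $\omega$ begins with
$$(1,1)(2,1)(3,1)(4,1)(5,1)(6,1)\;(1,2)(2,1)(3,2)(4,1)(5,2)(6,1)\cdots$$
The second block is $\gamma(2,1)$, because the second letter of $\omega$ is $(2,1)$.

The point of the design: an odd row together with the next row already reveals the whole $a$ that labels the block, and each block contains $2k+1$ such pairs of rows. Cutting $\omega$ into pieces that are images of at most $k$ letters makes cuts in at most $2k$ rows, so one pair is never cut.

### 1.4 Cutting $\varphi(u)$ along rows

This subsection fixes notation that depends only on $u$ and $\varphi$; it will be used twice. Let $u$ be a plain word with $|\operatorname{con}(u)|\le k$, and let $\varphi:\operatorname{con}(u)\to A^+$ be such that $\varphi(u)$ is a factor of $\omega$. Then every $\varphi(x)$ is a factor of $\omega$.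

**(A1) Entry and exit rows.** Let $p(x)$ be the row of the first letter of $\varphi(x)$, and $q(x)$ the row cyclically following the row of its last letter. If $xx'$ is a factor of $u$, then $q(x)=p(x')$.

**(A2) An uncut pair of rows.** The numbers $p(x),q(x)$ take at most $2k$ values, and $\{1,\dots,r\}$ contains $2k+1$ even numbers. So there is an odd $c$ such that no $p(x)$ or $q(x)$ equals $c+1$. Then in each $\varphi(x)$ every letter of row $c$ is followed, inside $\varphi(x)$, by a letter of row $c+1$ (otherwise $q(x)=c+1$), and every letter of row $c+1$ is preceded, inside $\varphi(x)$, by a letter of row $c$ (otherwise $p(x)=c+1$). Call a factor $(c,i)(c+1,j)$ a *window* of value $(i,j)$. A window in $\omega$ lies in one block, and if that block is $\gamma(a)$, then the value of the window is $a$, because $c$ is odd. Windows of $\varphi(u)$ never straddle the images of two neighboring letters of $u$.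

**(A3) Two kinds of letters.** Let $Y$ be the set of letters of $u$ whose image contains a window, and $F=\operatorname{con}(u)\setminus Y$. For $f\in F$, $\varphi(f)$ has no letter of row $c$ or $c+1$, since such a letter would lie in a window. As rows run cyclically, $\varphi(f)$ has at most one letter of each row. *If $Y=\varnothing$, then $u$ is linear:* $\varphi(u)$ has no letter of row $c$, so its rows are distinct, so its letters are distinct, so no letter of $u$ is repeated.

From here on let $Y\neq\varnothing$.

**(A4) Desubstitution.** For $y\in Y$ let $\varphi'(y)\in A^+$ be the sequence of values of the windows in $\varphi(y)$, and let $u'$ be $u$ with the letters of $F$ deleted. By (A2), $\varphi'(u')$ is the sequence of values of all windows of $\varphi(u)$. These windows lie in consecutive blocks $\gamma(a)$, and the labels $a$ of consecutive blocks are consecutive letters of $\omega$. So $\varphi'(u')$ is a factor of $\omega$. Since a window has two letters, $|\varphi'(u')|<|\varphi(u)|$. Also $|\operatorname{con}(u')|\le k$.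

**(A5) One row at a time.** Fix a row $d\notin\{c,c+1\}$. Let $F_d$ be the set of $f\in F$ whose image contains a letter of row $d$, and let $u_d$ be $u$ with $F\setminus F_d$ deleted. A *symbol* is either a window, written $\square$, or a letter of row $d$, written $\blacksquare$. For $x\in Y\cup F_d$ let $\varphi_d(x)$ be the sequence of symbols occurring in $\varphi(x)$; it is nonempty. The images of deleted letters contain no symbols, so $\varphi_d(u_d)$ is the sequence of all symbols of $\varphi(u)$. In $\varphi(u)$ the windows correspond to the letters of row $c$, and rows run cyclically, so in $\varphi_d(u_d)$, and in each $\varphi_d(x)$, the symbols $\square$ and $\blacksquare$ alternate. For $f\in F_d$, $\varphi_d(f)$ is a single $\blacksquare$. Every $f\in F$ lies in some $F_d$, because $\varphi(f)$ is nonempty and avoids rows $c$ and $c+1$.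

### 1.5 Comparing two plain words

**Lemma 2.** Let $u,v$ be plain words with $|\operatorname{con}(u)|\le k$ and $B\models u\approx v$, and let $\varphi:\operatorname{con}(u)\to A^+$ be such that $\varphi(u)$ is a factor of $\omega$. Then $\varphi(v)=\varphi(u)$.

**Proof.** By (B1), $\operatorname{con}(v)=\operatorname{con}(u)$, so $\varphi(v)$ makes sense. We use induction on $|\varphi(u)|$ and the notation of 1.4. If $Y=\varnothing$, then $u$ is linear by (A3) and $v=u$ by (B2). Let $Y\ne\varnothing$.

**Step 1 (the window values agree).** Delete $F$ from $u$ and $v$ to get $u'$ and $v'$; then $B\models u'\approx v'$. By (A4) the induction hypothesis applies to $u',v',\varphi'$ and gives $\varphi'(v')=\varphi'(u')$.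

**Step 2 (the rows agree).** We show that $\varphi(v)$ and $\varphi(u)$ have the same length and the same rows at each position. Fix a row $\ell$ and substitute $x\mapsto e_{ij}$, where $i=1$ if $p(x)=\ell$ and $i=4$ otherwise, and $j=1$ if $q(x)=\ell$ and $j=4$ otherwise. By (A1) and (B3) the value of $u$ is nonzero, so $v$ has the same nonzero value. By (B3), for each factor $xx'$ of $v$ we have $q(x)=\ell$ iff $p(x')=\ell$; the first letters of $u$ and $v$ have $p=\ell$ simultaneously; and the last letters have $q=\ell$ simultaneously. Letting $\ell$ vary, $q(x)=p(x')$ for every factor $xx'$ of $v$, the first letters of $u$ and $v$ have the same $p$, and the last letters have the same $q$. So the rows of $\varphi(v)$ run cyclically and start and end at the same rows as those of $\varphi(u)$. In particular $|\varphi(v)|\equiv|\varphi(u)|\pmod r$.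

By (A2), applied inside each $\varphi(x)$, the number of letters of row $c$ in $\varphi(v)$ is $|\varphi'(v')|$, and in $\varphi(u)$ it is $|\varphi'(u')|$. By Step 1 these are equal. With the starting row fixed, lengthening a word with cyclic rows by $r$ adds exactly one letter of row $c$. So $|\varphi(v)|=|\varphi(u)|$, and at each position the two words have letters of the same row.

**Step 3 (letters of rows $c$ and $c+1$ agree).** In both words each letter of row $c$ or $c+1$ lies in a window, the windows occupy the same positions by Step 2, and their values agree in order by Step 1.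

**Step 4 (letters of a row $d>c+1$ agree).** Let $v_d$ be $v$ with $F\setminus F_d$ deleted, so $B\models u_d\approx v_d$, and $\varphi_d(v_d)$ is the sequence of all symbols of $\varphi(v)$. By Steps 2 and 3, $\varphi_d(u_d)$ and $\varphi_d(v_d)$ are alternating sequences of the same shape with the same windows in the same places. We must compare the $\blacksquare$'s.

In a factor of $\omega$, a $\blacksquare$ whose preceding symbol is a window of value $a$ lies in the same block $\gamma(a)$, because $d>c+1$; so it equals $(d,h_d(a))$. This holds in $\varphi_d(u_d)$ and inside each $\varphi_d(x)$. What must be tested is the passage from one letter of $v_d$ to the next. Fix $h\in\{1,\dots,r\}$ and, for $x\in Y\cup F_d$, let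

* $\lambda_h(x)=1$ if the first symbol of $\varphi_d(x)$ is $(d,h)$, and $4$ otherwise;
* $\rho_h(x)=1$ if the last symbol of $\varphi_d(x)$ is a window of value $a$ with $h_d(a)=h$, and $4$ otherwise.

Let $xx'$ be a factor of $u_d$. If $\varphi_d(x)$ ends with a window of value $a$, then $\varphi_d(x')$ begins with $(d,h_d(a))$, so $\rho_h(x)=\lambda_h(x')$. If $\varphi_d(x)$ ends with $\blacksquare$, then $\varphi_d(x')$ begins with a window and $\rho_h(x)=4=\lambda_h(x')$. So the substitution $x\mapsto e_{\lambda_h(x)\rho_h(x)}$ makes $u_d$ nonzero, and $v_d$ has the same nonzero value. By (B3) we conclude two things. First, if $xx'$ is a factor of $v_d$ such that $\varphi_d(x)$ ends with a window of value $a$ and $\varphi_d(x')$ begins with $\blacksquare$, then, taking $h=h_d(a)$, this $\blacksquare$ is $(d,h_d(a))$. Second, the first symbol of $\varphi_d(v_d)$ is $(d,h)$ iff the first symbol of $\varphi_d(u_d)$ is $(d,h)$.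

Now each $\blacksquare$ of $\varphi_d(v_d)$ is either the first symbol or is preceded by a window, inside some $\varphi_d(x)$ or across a factor $xx'$. If it is preceded by a window of value $a$, it is $(d,h_d(a))$, and so is the corresponding $\blacksquare$ of $\varphi_d(u_d)$, which is preceded by the same window. If it is first, it agrees by the second conclusion.

**Step 5 (letters of a row $d<c$ agree).** This is the mirror image of Step 4: now the *following* window lies in the same block. With $u_d,v_d$ as before, a $\blacksquare$ in a factor of $\omega$ whose following symbol is a window of value $a$ equals $(d,h_d(a))$. Fix $h$ and let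

* $\lambda_h(x)=1$ if the first symbol of $\varphi_d(x)$ is a window of value $a$ with $h_d(a)=h$, and $4$ otherwise;
* $\rho_h(x)=1$ if the last symbol of $\varphi_d(x)$ is $(d,h)$, and $4$ otherwise.

Let $xx'$ be a factor of $u_d$. If $\varphi_d(x')$ begins with a window of value $a$, then $\varphi_d(x)$ ends with $(d,h_d(a))$, so $\rho_h(x)=\lambda_h(x')$. If $\varphi_d(x')$ begins with $\blacksquare$, then $\varphi_d(x)$ ends with a window and $\rho_h(x)=4=\lambda_h(x')$. So $x\mapsto e_{\lambda_h(x)\rho_h(x)}$ makes $u_d$ nonzero, and $v_d$ has the same nonzero value. Hence, if $xx'$ is a factor of $v_d$ such that $\varphi_d(x)$ ends with $\blacksquare$ and $\varphi_d(x')$ begins with a window of value $a$, then this $\blacksquare$ is $(d,h_d(a))$; and the last symbol of $\varphi_d(v_d)$ is $(d,h)$ iff that of $\varphi_d(u_d)$ is. Each $\blacksquare$ of $\varphi_d(v_d)$ is either the last symbol or is followed by a window, so it agrees with the corresponding $\blacksquare$ of $\varphi_d(u_d)$.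

All positions are covered, so $\varphi(v)=\varphi(u)$. $\square$

### 1.6 Passing to an infinite semigroup

Let $T_k=\{\text{nonempty factors of }\omega\}\cup\{0\}$, with $w\cdot z=wz$ if $wz$ is a factor of $\omega$, and $w\cdot z=0$ otherwise. This is a Rees quotient of $A^+$, hence a semigroup. It is infinite and is generated by the finite set $A$ (letters of $A$ that do not occur in $\omega$ being read as $0$).

**Corollary 3 (the plain case).** $B$ is INFB as a plain semigroup.

**Proof.** Let $B\models u\approx v$ in at most $k$ letters, and let $\varphi$ be an assignment into $T_k$. If both sides get the value $0$, there is nothing to prove. Otherwise, by symmetry, $\varphi(u)\neq0$. Then each $\varphi(x)$ with $x\in\operatorname{con}(u)$ is a word in $A^+$, and the word $\varphi(u)$ is a factor of $\omega$. Lemma 2 gives $\varphi(v)=\varphi(u)$. So $T_k$ satisfies every identity of $B$ in at most $k$ letters, and Lemma 1 applies. $\square$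

## 2. What a star changes

### 2.1 Involution semigroups and Auinger's conjecture

**Definition.** An *involution semigroup* is an algebra $(S,\cdot,{}^*)$ where $(S,\cdot)$ is a semigroup and $(xy)^*=y^*x^*$, $(x^*)^*=x$. Its *reduct* is $(S,\cdot)$. For an involution semigroup $S$, $\operatorname{var}S$ is the class of all involution semigroups satisfying every identity in the signature $\{\cdot,{}^*\}$ that $S$ satisfies.

For instance, a group with $x^*=x^{-1}$ is an involution semigroup, and so is $B$ with $e_{ij}^*=e_{ji}$, $1^*=1$, $0^*=0$. Modulo the involution semigroup axioms every term equals an *involutory word*, a nonempty word over letters $x$ and starred letters $x^*$; for example $(x y^*)^*=yx^*$. Now $\operatorname{con}(w)$ is the set of letters $x$ such that $x$ or $x^*$ occurs in $w$, and $w$ is *plain* if it has no starred letters.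

A finite involution semigroup can be INFB in the signature $\{\cdot,{}^*\}$; it is called *INFB as a plain semigroup* if its reduct is INFB in the signature $\{\cdot\}$. One implication between the two is easy.

**Proposition 4.** If a finite involution semigroup is INFB, then its semigroup reduct is INFB.

**Proof.** Suppose the reduct of a finite involution semigroup $R$ is not INFB. Then it lies in a finitely based locally finite variety of signature $\{\cdot\}$. A finite basis of that variety, together with the involution semigroup axioms, defines a finitely based variety containing $R$. It is locally finite, since an involution semigroup generated by a finite set $X$ is generated as a semigroup by $X\cup X^*$. So $R$ is not INFB. $\square$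

**Definition.** $SL_3^*$ is the semilattice $\{e,f,0\}$ with $e^2=e$, $f^2=f$, $ef=fe=0$ and zero $0$, equipped with $e^*=f$, $f^*=e$, $0^*=0$.

An element $x$ is *regular* if $x=xyx$ for some $y$, and a semigroup is regular if all its elements are. The following is known for a finite involution semigroup $S$:

* (i) if the reduct of $S$ is INFB and $SL_3^*\in\operatorname{var}S$, then $S$ is INFB;
* (ii) if $S$ is INFB and its reduct is regular, then $SL_3^*\in\operatorname{var}S$.

**Conjecture (K. Auinger).** A finite involution semigroup $S$ is INFB if and only if it is INFB as a plain semigroup and $SL_3^*\in\operatorname{var}S$.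

The problem is taken from "The finite basis problem for unary matrix semigroups", http://www-users.york.ac.uk/%7Evarg1/Dolinka_120214_handout.pdf. The "if" direction is (i), and half of "only if" is Proposition 4. The question is therefore: *does INFB force $SL_3^*\in\operatorname{var}S$?* By (ii), only an $S$ with a non-regular element can say no.

### 2.2 With the semilattice, stars are harmless

Let $R$ satisfy $SL_3^*\in\operatorname{var}R$ and $R\models u\approx v$ with $u$ plain. In $SL_3^*$ assign $e$ to the letters of $u$ and $0$ to all other letters. Then $u$ has value $e$, so $v$ has value $e$. But a product in $SL_3^*$ equals $e$ only if all its factors do, so $v$ has only letters of $u$, and none starred. Thus **$v$ is automatically plain**, and we are back in the plain world of Section 1.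

### 2.3 Without it, $xx^*x$ gets in the way

Take the involution semigroup $B$ itself, with $e_{ij}^*=e_{ji}$. Since $e_{ij}e_{ji}e_{ij}=e_{ij}$, it satisfies $x\approx xx^*x$. This fails in $SL_3^*$ at $x=e$, since $efe=0\ne e$. So $SL_3^*\notin\operatorname{var}B$.

The natural attempt is to repeat Section 1 with the following infinite algebra. Let $T_k^*=\{w^*\}\cup\{0\}$ be a dual copy of $T_k$, where $w$ runs over the nonempty factors of $\omega$, and let $U_k$ be the $0$-direct union of $T_k$ and $T_k^*$: the two share the zero, and
$$w^*z^*=(zw)^*\quad(\text{with }0^*=0),\qquad wz^*=w^*z=0 .$$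
With $w\leftrightarrow w^*$ this is an involution semigroup, infinite and generated by the finite set $A$. But for every nonzero $w\in T_k$ we have $ww^*w=0\ne w$. So $U_k$ violates the one-letter identity $x\approx xx^*x$ of $B$, and the argument stops there. It cannot be rescued for this $B$, because its reduct is regular and (ii) says that $B$ is not INFB as an involution semigroup.

So we want a finite involution semigroup $S$ whose reduct contains $B$, with $SL_3^*\notin\operatorname{var}S$, and such that still:

> if $u$ is plain in at most $k$ letters, $\varphi(u)$ is a factor of $\omega$, and $S\models u\approx v$, then $v$ is plain.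

The condition on $\varphi(u)$ cannot be dropped, as the next section shows.

## 3. Idempotents detect $SL_3^*$

Recall Green's relations on a semigroup $R$: $a\mathrel{\mathcal J}b$ iff $R^1aR^1=R^1bR^1$; $a\mathrel{\mathcal R}b$ iff $aR^1=bR^1$; $a\mathrel{\mathcal L}b$ iff $R^1a=R^1b$; and $\mathcal H=\mathcal R\cap\mathcal L$. Two textbook facts: finite semigroups are *stable*, meaning that $a\mathrel{\mathcal J}b$ and $a\in bR^1$ imply $a\mathrel{\mathcal R}b$, and dually for $\mathcal L$; and the $\mathcal H$-class $H_e$ of an idempotent $e$ is a group with identity $e$.

In $SL_3^*$ the idempotent $e$ has $ee^*e=0\not\mathrel{\mathcal J}e$. In $B$ with $e_{ij}^*=e_{ji}$ every idempotent satisfies $ee^*e=e$. This is the general dividing line.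

**Proposition 5.** For a finite involution semigroup $R$, $SL_3^*\in\operatorname{var}R$ iff $R$ has an idempotent $e$ with $ee^*e\not\mathrel{\mathcal J}e$.

**Proof.** *Step 1 (from the idempotent to $SL_3^*$).* Let $e=e^2\in R$ with $ee^*e\not\mathrel{\mathcal J}e$, and let $u\approx v$ be an identity between involutory words failing in $SL_3^*$. We show that it fails in $R$. Some assignment into $SL_3^*$ gives $u$ and $v$ different values. Interchanging sides, we may assume the value of $u$ is not $0$; passing to $u^*\approx v^*$ if necessary, the value of $u$ is the element $e$ of $SL_3^*$. Then every letter or starred letter occurring in $u$ has value $e$, so $u$ never contains both $x$ and $x^*$. Interchanging $x$ with $x^*$ for some letters, we may assume $u$ is plain and all its letters have value $e$. None of these changes affects whether the identity holds in $R$. The value of $v$ is not $e$, so $v$ contains a starred letter of $\operatorname{con}(u)$ or some letter $z\notin\operatorname{con}(u)$.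

In $R$ substitute $e$ for the letters of $u$. For a letter $z\notin\operatorname{con}(u)$, substitute $e^*$ if $z$ occurs unstarred in $v$, and $e$ otherwise; then if $z$ occurs in $v$ at all, some occurrence takes the value $e^*$. Now $u\mapsto e$, and $v$ maps to a product $g$ of $e$'s and $e^*$'s in which $e^*$ occurs. If $g=e$, then $e=ege$. As $e$ and $e^*$ are idempotents, $ege$ collapses to $(ee^*)^ne$ for some $n\ge1$. So $e\in R^1ee^*eR^1$, and $ee^*e\mathrel{\mathcal J}e$, a contradiction. Hence $u\approx v$ fails in $R$. So $SL_3^*$ satisfies every identity of $R$, that is, $SL_3^*\in\operatorname{var}R$.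

*Step 2 (no such idempotent: an identity that excludes $SL_3^*$).* Suppose $ee^*e\mathrel{\mathcal J}e$ for all idempotents $e$ of $R$. As $ee^*e\in eRe$, stability gives $ee^*e\mathrel{\mathcal H}e$, so $ee^*e$ lies in the group $H_e$. Let $M$ be any positive multiple of $|R|!$. The order of $H_e$ is at most $|R|$ and so divides $M$; hence $e=(ee^*e)^M=(ee^*)^Me$, using $e^2=e$. Moreover $x^M$ is idempotent for every $x\in R$, since the index and the period of $x$ are at most $|R|$, so that $M$ is at least the index and a multiple of the period. Taking $x^M$ for $e$, we find that $R$ satisfies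
$$x^M\approx\bigl(x^M(x^*)^M\bigr)^Mx^M.\tag{1}$$
At $x=e$ in $SL_3^*$ this reads $e=(ef)^Me=0$, which is false. So $SL_3^*\notin\operatorname{var}R$. $\square$

By (1), any $R$ without $SL_3^*$ in its variety has the plain word $x^M$ equal, as an identity, to a word with stars. So plainness of $v$ can only be hoped for when $u$ fits into a suitable word such as $\omega$.

## 4. The monoid of order 21

### 4.1 Wishes and constraints

To break $x\approx xx^*x$ we adjoin to matrix-unit-like elements $e_{ij}$ a self-adjoint element $s=s^*$ such that, for a suitable idempotent $e$, $ese\ne0$ but $es^3e=0$. We let the product of $e_{ij}$ and $e_{kl}$ be nonzero when $j\sim k$ for a symmetric relation $\sim$, with $e_{ij}^*=e_{ji}$, and let $s$ act on indices by a map $\sigma$.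

Proposition 5 constrains $\sim$: if $i\sim j$, then $e_{ij}$ is idempotent, and $e_{ij}e_{ji}e_{ij}\neq0$ requires $j\sim j$ and $i\sim i$. A reflexive relation is safe. But then even powers cannot be killed:
$$e_{ii}s^{2a}e_{ii}=(e_{ii}s^a)(s^ae_{ii})=e_{i,\sigma^a(i)}\,e_{\sigma^a(i),i}\ne0 .$$
So with $s$ alone we can only hope to kill odd exponents $3,5,\dots$; parity will have to come from the elements of $B$.

### 4.2 The construction

Let $V=\{1,2,3,4\}$, $i\sim j\iff|i-j|\le1$, and
$$\sigma(1)=4,\quad\sigma(2)=3,\quad\sigma(3)=1,\quad\sigma(4)=1.$$

*Self-adjointness.* Writing $ij$ for $(i,j)$, the set $\{(i,j):\sigma(i)\sim j\}$ is $\{13,14,22,23,24,31,32,41,42\}$, which is symmetric. So $\sigma(i)\sim j\iff i\sim\sigma(j)$, and by iteration $\sigma^a(i)\sim j\iff i\sim\sigma^a(j)$ for all $a\ge0$.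

*Powers.* Listing values at $1,2,3,4$: $\sigma^2=(1,1,4,4)$, $\sigma^3=(4,4,1,1)$, $\sigma^4=(1,1,4,4)=\sigma^2$. Hence
$$\sigma^0(2)=2,\quad\sigma^1(2)=3,\quad\sigma^\ell(2)=1\ (\ell\ge2\text{ even}),\quad\sigma^\ell(2)=4\ (\ell\ge3\text{ odd}).\tag{2}$$

Let $S=\{1,s,s^2,s^3\}\cup\{e_{ij}:i,j\in V\}\cup\{0\}$, so $|S|=4+16+1=21$. Here $1=s^0$ is an identity, $0$ is a zero, $s^4=s^2$, and
$$s^ae_{ij}=e_{\sigma^a(i),j},\qquad e_{ij}s^a=e_{i,\sigma^a(j)},\qquad e_{ij}e_{kl}=\begin{cases}e_{il}&j\sim k,\\0&\text{otherwise.}\end{cases}$$
The involution is $(s^a)^*=s^a$, $e_{ij}^*=e_{ji}$, $0^*=0$.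

*Associativity.* The actions of the powers of $s$ are well defined because $\sigma^4=\sigma^2$. Triples containing $0$ are trivial. For the others, both bracketings give the following:

* $s^as^bs^c$: $s^{a+b+c}$;
* $s^as^be_{ij}$: $e_{\sigma^{a+b}(i),j}$; dually $e_{ij}s^as^b$: $e_{i,\sigma^{a+b}(j)}$;
* $s^ae_{ij}s^b$: $e_{\sigma^a(i),\sigma^b(j)}$;
* $s^ae_{ij}e_{kl}$: $e_{\sigma^a(i),l}$ if $j\sim k$, else $0$; dually $e_{ij}e_{kl}s^a$: $e_{i,\sigma^a(l)}$ if $j\sim k$, else $0$;
* $e_{ij}s^ae_{kl}$: $(e_{ij}s^a)e_{kl}$ is $e_{il}$ if $\sigma^a(j)\sim k$, else $0$, while $e_{ij}(s^ae_{kl})$ is $e_{il}$ if $j\sim\sigma^a(k)$, else $0$; these agree by self-adjointness;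
* $e_{ij}e_{kl}e_{mn}$: $e_{in}$ if $j\sim k$ and $l\sim m$, else $0$.

*Involution.* Clearly $(x^*)^*=x$, and powers of $s$ commute. Next, $(s^ae_{ij})^*=e_{j,\sigma^a(i)}=e_{ij}^*(s^a)^*$, and dually for $e_{ij}s^a$. Finally, both $(e_{ij}e_{kl})^*$ and $e_{kl}^*e_{ij}^*=e_{lk}e_{ji}$ equal $e_{li}$ if $j\sim k$, and $0$ otherwise.

**Theorem 6.** $S$ is INFB, but $SL_3^*\notin\operatorname{var}S$. Hence the conjecture is false.

Its proof uses neither (i) nor (ii).

### 4.3 $SL_3^*\notin\operatorname{var}S$

We check that $S$ satisfies
$$x^2\approx x^2(x^*)^2x^2.\tag{3}$$
For $x=s^a$ with $a\ge1$, both sides are positive even powers of $s$, so both equal $s^2$. For $x=e_{ij}$ with $i\sim j$ we have $x^2=e_{ij}$, $(x^*)^2=e_{ji}$, and $e_{ij}e_{ji}e_{ij}=e_{ij}$ by reflexivity. For $x=e_{ij}$ with $i\not\sim j$ both sides are $0$. For $x\in\{0,1\}$ it is trivial. In $SL_3^*$ identity (3) fails at $x=e$, since $e\ne efe=0$. $\square$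

### 4.4 What $S$ can see

**(F0)** *If $S\models u\approx v$ for involutory words, then $\operatorname{con}(u)=\operatorname{con}(v)$.* Otherwise substitute $0$ for a letter occurring on one side only and $1$ for all others; this gives $1=0$. So deleting a set of letters together with their stars from both sides gives an identity of $S$ again, provided some letter of $u$ remains.

**(F1)** *If $u$ is plain and linear and $S\models u\approx v$, then $v=u$.* Deleting all letters but $x$ gives $S\models x\approx w$ with $w$ a word over $x,x^*$. Substituting $x\mapsto s$ gives $s=s^{|w|}$, so $|w|=1$. Since $e_{12}\ne e_{21}=e_{12}^*$, $w=x$. So $v$ is plain and linear with $\operatorname{con}(v)=\operatorname{con}(u)$. Two letters in opposite order would give $S\models xx'\approx x'x$, but $e_{14}e_{41}=e_{11}\ne e_{44}=e_{41}e_{14}$.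

**(F2)** *For $i,j,k,l\in\{1,4\}$, $e_{ij}e_{kl}=e_{il}$ if $j=k$, and $0$ otherwise,* because $1\not\sim4$. So $\{1,e_{11},e_{14},e_{41},e_{44},0\}\subseteq S$ is a copy of $B$, and every plain identity of $S$ holds in $B$.

**(F3)** By (2), $e_{22}s^\ell e_{22}=e_{2,\sigma^\ell(2)}e_{22}$ equals $e_{22}$ if $\sigma^\ell(2)\sim2$, and $0$ otherwise; so *it is nonzero iff $\ell$ is even or $\ell=1$*. Also $\sigma^\ell(2)=2$ iff $\ell=0$, and $\sigma^\ell(2)=3$ iff $\ell=1$.

In particular, (F1) shows that $S\not\models x\approx xx^*x$: the obstruction of 2.3 is gone, since $s\ne s^3$.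

## 5. Two tests that forbid stars

### 5.1 The tests on a three-letter word

Let $k=3$, so $r=14$, and let $u=yfz$, where $\varphi(y)$ is rows $1$ to $4$ of the first block $\gamma(1,1)$ of $\omega$, $\varphi(f)$ is rows $5$ to $14$ of that block, and $\varphi(z)$ is rows $1$ to $4$ of the second block. The values of $p$ and $q$ are $1$ and $5$ only, so we may take $c=1$. Then $Y=\{y,z\}$, $F=\{f\}$. For $d=5$ the symbol sequences of $y,f,z$ are $\square$, $\blacksquare$, $\square$. Of course $u$ is linear, so (F1) settles it, but watch two false candidates for $v$.

The first test records in the state what comes next: state $1$ means "a $\blacksquare$ is due", state $4$ means "a window is due". Thus $y,z\mapsto e_{41}$, $f\mapsto e_{14}$, $f^*\mapsto e_{41}$, and $u\mapsto e_{41}\neq 0$. The candidate $yffz$ maps to $0$, since $e_{14}e_{14}=0$. But $yff^*fz$ maps to $e_{41}e_{14}e_{41}e_{14}e_{41}=e_{41}$ and survives.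

The second test counts letters: $y,z\mapsto e_{22}$ and $f\mapsto s$, so $u\mapsto e_{22}se_{22}=e_{22}$. Now $yff^*fz\mapsto e_{22}s^3e_{22}=0$ is rejected, while $yffz\mapsto e_{22}s^2e_{22}=e_{22}$ survives. The first test supplies parity, the second separates $1$ from $3,5,\dots$, and together they leave only one $f$, unstarred.

### 5.2 Plainness

Write $[P]$ for $1$ if $P$ holds and $0$ otherwise.

**Lemma 7.** Let $u$ be a plain word with $|\operatorname{con}(u)|\le k$, $v$ an involutory word, $S\models u\approx v$, and $\varphi:\operatorname{con}(u)\to A^+$ such that $\varphi(u)$ is a factor of $\omega$. Then $v$ is plain.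

**Proof.** By (F0), $\operatorname{con}(v)=\operatorname{con}(u)$. We use induction on $|\varphi(u)|$ and the notation of 1.4. If $Y=\varnothing$, then $u$ is linear by (A3), and $v=u$ by (F1). Let $Y\ne\varnothing$.

**Step 1 (letters of $Y$ are unstarred in $v$).** Delete $F$ (with stars) from $u$ and $v$ to get $u'$ and $v'$; then $S\models u'\approx v'$ by (F0). By (A4) the induction hypothesis applies to $u',v',\varphi'$, so $v'$ is plain.

**Step 2 (set-up for one row).** It remains to treat the letters of $F$. Fix a row $d\notin\{c,c+1\}$, take $u_d$ as in (A5), and let $v_d$ be $v$ with $F\setminus F_d$ (and stars) deleted; then $S\models u_d\approx v_d$. For $x\in Y\cup F_d$ put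

* $\lambda(x)=1$ if $\varphi_d(x)$ starts with $\blacksquare$, and $\lambda(x)=4$ if it starts with $\square$;
* $\rho(x)=1$ if $\varphi_d(x)$ ends with $\square$, and $\rho(x)=4$ if it ends with $\blacksquare$.

By alternation, $\rho(x)=\lambda(x')$ whenever $xx'$ is a factor of $u_d$. Let $\lambda_0=\lambda(\text{first letter of }u_d)$ and $\rho_0=\rho(\text{last letter of }u_d)$. By Step 1,
$$v_d=h_0y_1h_1\cdots y_mh_m,\qquad y_1\cdots y_m=v',\quad m\ge1,$$
with all $y_i\in Y$ unstarred, and with possibly empty words $h_i$ over the letters of $F_d$ and their stars.

**Step 3 (first test: each $h_i$ is a path).** Substitute $x\mapsto e_{\lambda(x)\rho(x)}$. By (F2), $u_d\mapsto e_{\lambda_0\rho_0}\ne0$, so $v_d\mapsto e_{\lambda_0\rho_0}$ as well. For $f\in F_d$, $\varphi_d(f)$ is a single $\blacksquare$, so $f\mapsto e_{14}$ and $f^*\mapsto e_{41}$. Hence, by (F2), each $h_i$ is a path in which unstarred letters go $1\to4$ and starred letters go $4\to1$: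

* for $1\le i<m$, from $\rho(y_i)$ to $\lambda(y_{i+1})$;
* for $i=0$, from $\lambda_0$ to $\lambda(y_1)$;
* for $i=m$, from $\rho(y_m)$ to $\rho_0$.

An empty path has equal endpoints. Since every letter switches the state, $|h_i|$ is odd iff the two endpoints differ.

**Step 4 (second test: an equation for lengths).** Let $\alpha(y)=[\lambda(y)=1]$ and $\beta(y)=[\rho(y)=4]$ for $y\in Y$, and $\alpha_0=[\lambda_0=1]$, $\beta_0=[\rho_0=4]$. Substitute
$$f\mapsto s\quad(f\in F_d),\qquad y\mapsto s^{\alpha(y)}e_{22}s^{\beta(y)}\quad(y\in Y).$$
By alternation, $\alpha(y)$ is the number of $\blacksquare$ in $\varphi_d(y)$ before its first window, and $\beta(y)$ the number after its last window. Each $f\in F_d$ contributes one $\blacksquare$ and one $s$. So the exponent of $s$ arising between two consecutive $Y$-letters of $u_d$ is the number of $\blacksquare$ between the last window of the first and the first window of the second. These are consecutive windows of $\varphi_d(u_d)$, so this number is $1$. The exponents at the two ends are the numbers of $\blacksquare$ before the first and after the last window of $\varphi_d(u_d)$, which are $\alpha_0$ and $\beta_0$.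 Since $e_{22}se_{22}=e_{22}$,
$$u_d\mapsto s^{\alpha_0}e_{22}se_{22}s\cdots se_{22}s^{\beta_0}=e_{\sigma^{\alpha_0}(2),\,\sigma^{\beta_0}(2)}\ne0.$$
Since $s^*=s$, starred and unstarred letters of $F_d$ both go to $s$, and the image of $v_d$ is
$$s^{|h_0|+\alpha(y_1)}\,e_{22}\,s^{\ell_1}\,e_{22}\cdots e_{22}\,s^{\ell_{m-1}}\,e_{22}\,s^{\beta(y_m)+|h_m|},\qquad\ell_i=\beta(y_i)+|h_i|+\alpha(y_{i+1}).$$
It must be the same nonzero element.

**Step 5 (interior $h_i$).** Let $1\le i<m$, and write $\rho=\rho(y_i)$, $\lambda=\lambda(y_{i+1})$. By Step 3,
$$\ell_i\equiv[\rho=4]+[\rho\ne\lambda]+[\lambda=1]\pmod2.$$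
For $(\rho,\lambda)=(1,1),(1,4),(4,1),(4,4)$ the right side is $1,1,3,1$. So $\ell_i$ is odd in all cases. As the image of $v_d$ is nonzero, $e_{22}s^{\ell_i}e_{22}\ne0$, and (F3) gives $\ell_i=1$. If $(\rho,\lambda)=(4,1)$, then $|h_i|$ is odd, so $\ell_i\ge1+1+1=3$, which is impossible. If $\rho=\lambda$, then $\beta(y_i)+\alpha(y_{i+1})=1$, so $h_i$ is empty. If $(\rho,\lambda)=(1,4)$, then $|h_i|=1$, and $h_i$, being a path $1\to4$, is an unstarred letter.

**Step 6 (the ends).** By Step 4 the image of $v_d$ is $e_{ij}$ with $i=\sigma^{|h_0|+\alpha(y_1)}(2)$ and $j=\sigma^{\beta(y_m)+|h_m|}(2)$. Comparing first indices, $\sigma^{|h_0|+\alpha(y_1)}(2)=\sigma^{\alpha_0}(2)\in\{2,3\}$, so $|h_0|+\alpha(y_1)=\alpha_0$ by (F3). Likewise $\beta(y_m)+|h_m|=\beta_0$. So $|h_0|\le1$; if $|h_0|=1$, then $\alpha_0=1$, so $\lambda_0=1$, and the path $h_0$ starts at $1$, hence is an unstarred letter. Similarly $|h_m|\le1$; if $|h_m|=1$, then $\beta_0=1$, so $\rho_0=4$, and the path $h_m$ ends at $4$, hence is an unstarred letter.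

So no letter of $F_d$ occurs starred in $v_d$, hence none occurs starred in $v$. By (A5) every $f\in F$ lies in some $F_d$. Together with Step 1, $v$ is plain. $\square$

**Proposition 8.** Under the hypotheses of Lemma 7, $v$ is plain and $\varphi(v)=\varphi(u)$.

**Proof.** By Lemma 7, $v$ is plain. By (F2), the plain identity $u\approx v$ holds in $B$. Lemma 2 gives $\varphi(v)=\varphi(u)$. $\square$

As a check against (3): $S$ satisfies $x^2\approx x^2(x^*)^2x^2$, with a non-plain right side, so Lemma 7 must imply that no $\varphi(x)^2$ is a factor of $\omega$. Thus $\omega$ is square-free; in the portions of $\omega$ written above, you can see the second coordinates breaking the periodicity of the rows.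

## 6. $S$ is INFB

Let $U_k$ be the infinite involution semigroup of 2.3, generated by the finite set $A$.

**Lemma 9.** $U_k$ satisfies every identity $u\approx v$ of $S$ between involutory words in at most $k$ letters.

**Proof.** Let $\varphi$ be an assignment into $U_k$. If $\varphi(u)=\varphi(v)=0$, there is nothing to prove; by symmetry let $\varphi(u)\ne0$. Replacing $u\approx v$ by $u^*\approx v^*$ if necessary, assume $\varphi(u)\in T_k\setminus\{0\}$. Mixed products in $U_k$ are $0$, so each letter or starred letter occurring in $u$ has its value in $T_k\setminus\{0\}$. In particular $u$ does not contain both $x$ and $x^*$ for any $x$. Interchanging $x$ and $x^*$ throughout the identity, and $\varphi(x)$ with $\varphi(x)^*$, for suitable $x$, we may assume that $u$ is plain with $\varphi(x)\in T_k\setminus\{0\}$ for all $x\in\operatorname{con}(u)$. All these changes preserve validity in $S$ and the number of letters. Now each $\varphi(x)$ is a word in $A^+$, and $\varphi(u)$ is a factor of $\omega$. By (F0) and Proposition 8, $\operatorname{con}(v)=\operatorname{con}(u)$, $v$ is plain, and $\varphi(v)=\varphi(u)$. $\square$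

**Proof of Theorem 6.** Let $t_1\approx t_2$ be an identity of $S$ in at most $k$ letters, in the signature $\{\cdot,{}^*\}$. Using the involution semigroup axioms, which hold in both $S$ and $U_k$, rewrite $t_1,t_2$ as involutory words $u,v$ with the same letters. Then $S\models u\approx v$, so $U_k\models u\approx v$ by Lemma 9, and $U_k\models t_1\approx t_2$. As $U_k$ is infinite and finitely generated, Lemma 1 shows that $S$ is INFB. By 4.3, $SL_3^*\notin\operatorname{var}S$. $\blacksquare$

By Proposition 4, the reduct of $S$ is INFB too. So $S$ is INFB, and INFB as a plain semigroup, but violates the condition on $SL_3^*$.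

## 7. One non-regular element, and infinitely many varieties

**Theorem 10.**

(a) $S$ has exactly one non-regular element, namely $s$.

(b) For every finite involution semigroup $R$ with $SL_3^*\notin\operatorname{var}R$, the product $S\times R$ is INFB, its reduct is INFB, and $SL_3^*\notin\operatorname{var}(S\times R)$. Infinitely many distinct varieties arise in this way.

(c) By (ii), no INFB counterexample has a regular reduct, so one non-regular element is the least possible number. Moreover, $S\setminus\{s\}$ is an involution submonoid that is not INFB.

**Proof of (a).** We have $e_{ij}e_{ji}e_{ij}=e_{ij}$, $(s^2)^3=s^6=s^2$, $(s^3)^3=s^9=s^3$, and $0,1$ are regular. But $s\cdot s^a\cdot s=s^{a+2}\in\{s^2,s^3\}$, $s\,e_{ij}\,s=e_{\sigma(i),\sigma(j)}\ne s$ and $s\cdot0\cdot s=0$, so $s$ is not regular.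

**Proof of (b).** *Step 1 ($S\times R$ is INFB).* The point is to find $S$ inside $S\times R$. Take any $t\in R$ and put $g=(tt^*)^M$ with $M=|R|!$. Then $g$ is idempotent, and $g^*=((tt^*)^*)^M=(tt^*)^M=g$. So $S\times\{g\}$ is an involution subsemigroup of $S\times R$ isomorphic to $S$. Every variety containing $S\times R$ contains $S$; hence a locally finite one is NFB, and $S\times R$ is INFB. Its reduct is INFB by Proposition 4.

*Step 2 ($SL_3^*$ stays out).* By Proposition 5, $ee^*e\mathrel{\mathcal J}e$ for all idempotents $e$ of $S$ and of $R$. By Step 2 of its proof, $S$ satisfies (1) for every positive multiple $M$ of $|S|!$, and $R$ for every positive multiple of $|R|!$. Take $M=(|S|\,|R|)!$, a multiple of both. Then $S\times R$ satisfies (1), while $SL_3^*$ does not.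

*Step 3 (infinitely many varieties).* Let $R=\mathbb Z_p$, written multiplicatively, with $p$ an odd prime and $x^*=x^{-1}$. Its only idempotent is the identity element, so $SL_3^*\notin\operatorname{var}R$ by Proposition 5. Now $S\models x^2\approx x^4$: for $x=s^a$ with $a\ge1$ both sides are $s^2$; for $x=e_{ij}$ both are $e_{ij}$ or both are $0$; the rest is trivial. Hence $S\models x^2\approx x^{2+2n}$ for all $n\ge1$. So $S\times\mathbb Z_p$ satisfies $x^2\approx x^{2+2p}$. For an odd prime $p'\ne p$ it does not satisfy $x^2\approx x^{2+2p'}$, since its quotient $\mathbb Z_p$ does not: $p$ does not divide $2p'$. So these varieties are pairwise distinct.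

**Proof of (c).** A finite involution semigroup that is INFB and does not have $SL_3^*$ in its variety cannot have a regular reduct, by (ii); so it has at least one non-regular element, and by (a) our $S$ has exactly one.

The set $S\setminus\{s\}=\{1,s^2,s^3,0\}\cup\{e_{ij}\}$ contains $1$ and is closed under the involution. It is closed under products, because $s^as^b$ with $a,b\in\{0,2,3\}$ is never $s$ and no product involving some $e_{ij}$ or $0$ is $s$. It is regular: the identities in the proof of (a) that show regularity of its elements take place inside it. It satisfies (3), so $SL_3^*$ is not in its variety, and by (ii) it is not INFB. $\blacksquare$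

Fact (ii) was used in a proof only in part (c). Removing the single element $s$, the one that tells $f$ from $ff^*f$ in the second test, destroys the INFB property.
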